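# Two sets removable for $H^p$ whose union is not removable

## Two removable compact sets with one common point

Let $S=\mathbb C\cup\{\infty\}$ be the Riemann sphere. For a domain $\Omega\subset S$ and $0<p<\infty$, the class $H^p(\Omega)$ consists of the analytic functions $f$ on $\Omega$ for which $|f|^p$ has a harmonic majorant. Removability for $H^p$ is recalled precisely after the statement.

**Theorem 1.** Let $\Phi:[0,\infty)\to[0,\infty)$ be any increasing function. There are compact sets $K_1,K_2\subset\mathbb C$ of Hausdorff dimension $0$, with $K_1\cap K_2=\{0\}$ and with $S\setminus K_1$, $S\setminus K_2$, $S\setminus(K_1\cup K_2)$ connected, such that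

1. for $j=1,2$ and every $0<p<\infty$, $H^p(S\setminus K_j)$ consists of constants, so $K_j$ is removable for $H^p$;
2. there is a harmonic function $u$ on $S\setminus(K_1\cup K_2)$ with $u(z)\ge\Phi(1/|z|)$.

**Corollary 2.** There is a single pair $K_1,K_2$ as in Theorem 1 such that, for every $0<p<\infty$, both $K_1$ and $K_2$ are removable for $H^p$ while $K_1\cup K_2$ is not. In particular the following conjecture is true: for $0<p<\frac12$ there exist two compact sets $K_1,K_2$ removable for $H^p$ with $K_1\cup K_2$ not removable for $H^p$, where $S\setminus(K_1\cup K_2)$ is connected.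

The conjecture comes from the paper "Removable Singularities For $H^p$ Spaces". "Increasing" means non-strictly increasing throughout, and $1/|z|$ is read as $0$ at $z=\infty$.

In plain words: each set $K_j$ alone is invisible to $H^p$. An analytic function off $K_j$ whose $p$-th power is controlled by a harmonic function cannot have a singularity on $K_j$. The two sets touch in one point, and together they allow a harmonic function that blows up at this point as fast as we like, fast enough to control the pole $1/z$.

**Proof that Theorem 1 implies Corollary 2.** Take $\Phi(t)=e^t$ and put $c_p=\sup_{t\ge0}t^pe^{-t}<\infty$. On $S\setminus(K_1\cup K_2)$ we get $|1/z|^p\le c_p\,e^{1/|z|}\le c_p\,u(z)$, and $c_pu$ is harmonic. The function $1/z$ is analytic on $S\setminus\{0\}$, with value $0$ at $\infty$. Hence $1/z\in H^p(S\setminus(K_1\cup K_2))$ for every $p$. A set of dimension $0$ has no interior, so points of the complement of $K_1\cup K_2$ accumulate at $0\in K_1\cup K_2$. Along them $1/z$ is unbounded, so it has no analytic extension to any domain $\Omega\supset K_1\cup K_2$. $\square$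

## Harmonic majorants and removability

**Definition.** For a domain $\Omega\subset S$ let $A(\Omega)$ be the set of functions analytic in $\Omega$, and for $0<p<\infty$
$$H^p(\Omega)=\{f\in A(\Omega): |f|^p\le u\text{ in }\Omega\text{ for some harmonic }u\text{ on }\Omega\}.$$

*Example.* Let $\Omega$ be the unit disc, $f(z)=1/(1-z)$ and $0<p<1$. Since $\arg(1-z)\in(-\frac\pi2,\frac\pi2)$, we have $\operatorname{Re}(1-z)^{-p}\ge\cos(p\pi/2)\,|1-z|^{-p}$. So $u=\operatorname{Re}(1-z)^{-p}/\cos(p\pi/2)$ is a harmonic majorant of $|f|^p$, and the unbounded function $f$ lies in $H^p$. Bounded analytic functions lie in every $H^p(\Omega)$, because constants are harmonic.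

**Definition.** Let $\Omega\subset S$ be a domain and $E\subset\Omega$ relatively closed with $\Omega\setminus E$ a domain. Then $E$ is *weakly removable* for $H^p(\Omega\setminus E)$ if $H^p(\Omega\setminus E)\subset A(\Omega)$, that is, every $f\in H^p(\Omega\setminus E)$ extends analytically to $\Omega$. It is *strongly removable* if $H^p(\Omega\setminus E)=H^p(\Omega)$.

For compact sets these notions merge. It is known (Hejhal; Björn) that if a compact $K$ is weakly removable for $H^p(\Omega\setminus K)$ for one domain $\Omega\supset K$, then it is strongly removable for $H^p(\Omega\setminus K)$ for all domains $\Omega\supset K$. Accordingly, a compact $K\subset S$ with $S\setminus K$ connected is called *removable for $H^p$* if it is weakly removable for some (equivalently, every) domain $\Omega\supset K$. With $\Omega=S$: if $H^p(S\setminus K)$ contains only constants, then $K$ is removable. This explains the word "so" in part 1 of Theorem 1.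

*Example: a point is removable.* Let $K=\{0\}$, $f\in H^p(S\setminus\{0\})$ and $g(\zeta)=f(1/\zeta)$. Then $g$ is entire and $|g|^p\le u$ with $u\ge0$ harmonic on $\mathbb C$. A nonnegative harmonic function on the plane is constant (Liouville), so $g$ is bounded, hence constant.

*Example: a segment is not removable.* The map $w\mapsto\frac12(w+1/w)$ sends the unit disc biholomorphically onto $S\setminus[-1,1]$. Its inverse is bounded and nonconstant, so it lies in $H^p(S\setminus[-1,1])$ for all $p$. It does not extend to $S$, since an analytic function on $S$ is constant.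

The substitution $\zeta=1/z$ in the first example will be used throughout. A compact set $K\ni0$ in $\mathbb C$ turns into the closed set $F=\{1/z:z\in K\setminus\{0\}\}\subset\mathbb C\setminus\{0\}$. Then $S\setminus K$ becomes $\mathbb C\setminus F$, and the singular point $z=0$ becomes $\zeta=\infty$.

## Disjoint sets and sequences of points: two places not to look

**The sets must meet.** Suppose $K_1\cap K_2=\emptyset$, both sets are removable for $H^p$, and $S\setminus(K_1\cup K_2)$ is connected. Then $K_1\cup K_2$ is removable. Indeed, let $f\in H^p(S\setminus(K_1\cup K_2))$. Apply the Hejhal–Björn theorem to $K_1$ and the domain $\Omega=S\setminus K_2\supset K_1$: the function $f\in H^p(\Omega\setminus K_1)$ extends analytically to $S\setminus K_2$. By symmetry $f$ extends to $S\setminus K_1$. The two domains have intersection $S\setminus(K_1\cup K_2)$, where both extensions equal $f$, so together they give an analytic function on $(S\setminus K_1)\cup(S\setminus K_2)=S$. So the one common point in Theorem 1 is the least possible.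

**Sequences of points are too small.** The simplest sets accumulating at $0$ are sequences. Suppose that $F\subset\mathbb C\setminus\{0\}$ is closed and discrete, and $K=\{0\}\cup\{1/\zeta:\zeta\in F\}$. Let $f\in H^p(S\setminus K)$, $g(\zeta)=f(1/\zeta)$, and $|g|^p\le u$ on $\mathbb C\setminus F$. By Bôcher's theorem the nonnegative harmonic function $u$ has near each $w\in F$ the form $\alpha\log\frac1{|\zeta-w|}+{}$(harmonic) with $\alpha\ge0$. So $u$ extends to a nonnegative superharmonic function on $\mathbb C$, and such a function is constant. Hence $g$ is bounded, its isolated singularities are removable, and $g$ is constant. Two sequences sharing the limit $0$ are both removable, but so is their union, which is again such a sequence.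

The lesson is that $F$ must be large enough for $\mathbb C\setminus F$ to carry a nonconstant positive harmonic function, and each piece of $F$ must be small enough to be removable for every $p$. We therefore look for a building block that reconciles these demands, and then worry about how to arrange copies of it into two sets.

## Harnack's inequality and means over circles

Write $D(a,r)$ for the open disc and $\overline D(a,r)$ for the closed one. We use three tools.

**Harnack's inequality.** If $G$ is a domain and $T\subset G$ is compact, there is $C=C(G,T)<\infty$ with $\max_Tu\le C\min_Tu$ for all positive harmonic $u$ on $G$. The constant does not depend on $u$, and it does not change if $G$ and $T$ are translated or scaled together.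

**Means.** If $u$ is harmonic in $\{r_0<|z-a|<r_1\}$, its mean $m(t)$ over the circle $|z-a|=t$ has the form $\alpha+\beta\log t$. If $u>0$, then for $r_0<t<t'<r_1$
$$m(t)\le\frac{\log(r_1/t)}{\log(r_1/t')}\,m(t'),\qquad m(t')\le\frac{\log(t'/r_0)}{\log(t/r_0)}\,m(t).\tag{1}$$
In fact $m$ is an affine function of $s=\log t$, positive on $(\log r_0,\log r_1)$, so the affine function is $\ge0$ at both end points. An affine function that is $\ge0$ at $\log r_1$ satisfies $m(t')\ge\frac{\log(r_1/t')}{\log(r_1/t)}m(t)$ for $t<t'<r_1$, which is the first inequality. The second follows in the same way from $\log r_0$. In an annulus a positive harmonic function thus grows, in the mean, at most linearly in $\log t$. This is the engine of the whole proof.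

**Lemma 3.** Let $K\subset\mathbb C$ be closed and a countable union of sets of zero length ($\mathcal H^1$-measure). If $B$ is an open disc or $\mathbb C$, then $B\setminus K$ is connected.

*Proof.* Let $a\ne b$ be points of $B\setminus K$, and take discs of equal small radius around them inside $B\setminus K$. The projection of $K$ onto the direction orthogonal to $b-a$ does not increase length, so it has linear measure zero. Hence some translate of $[a,b]$ by a short vector orthogonal to $b-a$ misses $K$. Its end points lie in the two discs, and it lies in $B$ because $B$ is convex. Joining $a$ and $b$ to its end points inside the discs, we connect $a$ to $b$ in $B\setminus K$. $\square$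

## A Cantor set of dimension zero with potential bounded below

Let $\ell_n=10^{-n(n+1)}$, so that $\ell_0=1$ and $\ell_{n+1}/\ell_n=10^{-2(n+1)}\le\frac1{100}$. Start with the interval $[1,2]$ of generation $0$. Replace each of the $2^n$ intervals of generation $n$, of length $\ell_n$, by its two end subintervals of length $\ell_{n+1}$. Let $E^*\subset[1,2]$ be the resulting Cantor set, and let $\mu$ be the probability measure on $E^*$ that gives mass $2^{-n}$ to each interval of generation $n$. For an interval $Q$ let $c_Q$ be its centre. For instance, generation $1$ consists of $[1,1.01]$ and $[1.99,2]$.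

For every $s>0$ we have $2^n\ell_n^s\to0$. So $E^*$ has Hausdorff dimension $0$, and in particular length $0$.

**Lemma 4.**

(a) Distinct intervals of generation $n\ge1$ have distance at least $\ell_{n-1}-2\ell_n\ge0.98\,\ell_{n-1}$. Hence $E^*\cap D(c_Q,\ell_{n-1}/3)\subset Q$ for $Q$ of generation $n\ge1$; note that $\ell_{n-1}/3>33\,\ell_n$.

(b) There is $c_0<\infty$ with $\int\log|z-w|\,d\mu(w)\ge-c_0$ for all $z\in\mathbb C$.

*Proof of (a).* Siblings have distance exactly $\ell_{n-1}-2\ell_n$. Intervals that are not siblings lie in distinct intervals of generation $n-1\ge1$, which by induction have distance at least $0.98\,\ell_{n-2}\ge98\,\ell_{n-1}$. A point of $E^*$ outside $Q$ lies in another interval of generation $n$, so it is farther than $0.98\,\ell_{n-1}$ from $c_Q$.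

*Proof of (b).* If $r<\ell_n/2$, the disc $D(z,r)$ has diameter less than $\ell_n$, so by (a) it meets at most one interval of generation $n$, and $\mu(D(z,r))\le2^{-n}$. Since $\log^+\frac1{|z-w|}=\int_0^1\mathbf 1_{|z-w|<r}\,\frac{dr}r$,
$$\int\log^+\frac1{|z-w|}\,d\mu(w)=\int_0^1\mu(D(z,r))\,\frac{dr}r\le\log2+\sum_{n\ge0}2^{-n}\log\frac{\ell_n}{\ell_{n+1}}.$$
Here $\log 2$ comes from $\frac12\le r\le1$, and the $n$-th term from $\ell_{n+1}/2\le r<\ell_n/2$. The sum is $2\log10\sum_{n\ge0}(n+1)2^{-n}=8\log10$. So $c_0=\log2+8\log10$ works. $\square$

Property (b) says that $E^*$ is larger than a point in the sense we needed: it carries a mass whose logarithmic potential is bounded below on the whole plane. For a point mass this fails.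

## Extension across $E^*$ for all $p$ at once

The aim is to show that, in spite of (b), the set $E^*$ is removable for every $p$. The plan is to surround $E^*$ by the $2^n$ small circles around the intervals of generation $n$, and to show that the Cauchy integrals of $f$ over them tend to $0$. Their total length $2^n\cdot2\pi\ell_n$ is tiny, so it is enough that the majorant $u$ does not grow too much from one generation to the next. By (1) it grows at most by a factor comparable with $\log(\ell_n/\ell_{n+1})$.

This also explains the choice of $\ell_n$. With $\ell_n=\lambda^n$ the argument below would give growth by a constant factor $C$ per generation, and the integrals would be controlled by a multiple of $(2\lambda C^{1/p})^n$. As $p\to0$ this stops tending to $0$ whenever $C>1$. We want all $p$ at once, so $\ell_n$ decreases faster than geometrically.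

**Lemma 5.** Let $U\supset E^*$ be open, $0<p<\infty$, $f$ analytic in $U\setminus E^*$, and $|f|^p\le u$ with $u$ harmonic in $U\setminus E^*$. Then $f$ extends analytically to $U$.

*Proof.* We have $u\ge0$; replacing $u$ by $u+1$, we may assume $u>0$. Each $c_Q$ with $Q$ of generation $n$ is within $\ell_n/2$ of $E^*$, and $E^*$ is compact. So there is $n_0\ge1$ such that $D(c_Q,3\ell_n)\subset U$ for all $Q$ of generation $n\ge n_0$. For such $Q$ put
$$D_Q=D(c_Q,\ell_n),\qquad C_Q=\{|z-c_Q|=\ell_n\},\qquad M(Q)=\max_{C_Q}u.$$
By Lemma 4(a) the circle $C_Q$ misses $E^*$.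

**Step 1. One generation costs at most a factor $C_1(n+1)$.** This step bounds $u$ on the circle of a child by $u$ on the circle of its parent. We claim that there is an absolute constant $C_1\ge1$ such that, if $n\ge n_0$, $Q'$ has generation $n$ and $Q\subset Q'$ has generation $n+1$, then
$$M(Q)\le C_1(n+1)M(Q').\tag{2}$$

First we go from $C_{Q'}$ to a circle of radius $\ell_n/4$ about $c_Q$. Since $2\ell_n<\ell_{n-1}/3$, Lemma 4(a) shows that $E^*\cap D(c_{Q'},2\ell_n)$ lies in the two children of $Q'$. Put $z=c_{Q'}+\ell_nx$. In the $x$-plane the children lie in the discs $|x\mp\frac12|\le\frac1{100}$. So $u$ is positive harmonic on the fixed domain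
$$G=D(0,2)\setminus\big(\overline D(\tfrac12,\tfrac1{10})\cup\overline D(-\tfrac12,\tfrac1{10})\big).$$
The circle $C_{Q'}$ corresponds to $|x|=1$. Since $|c_Q-c_{Q'}|/\ell_n=\frac12-\frac{\ell_{n+1}}{2\ell_n}\in[\frac12-\frac1{200},\frac12]$, the circle $|z-c_Q|=\ell_n/4$ lies in $\{\frac15\le|x-\frac12|\le\frac3{10}\}\cup\{\frac15\le|x+\frac12|\le\frac3{10}\}$. Harnack in $G$, for the compact set formed by $|x|=1$ and these two closed annuli, gives an absolute constant $h$ with
$$\max_{|z-c_Q|=\ell_n/4}u\le h\,M(Q').$$

Next we shrink the radius. By Lemma 4(a), applied to $Q$ of generation $n+1$, the annulus $\{\ell_{n+1}/2<|z-c_Q|<\ell_n/3\}$ misses $E^*$. It lies in $D(c_{Q'},2\ell_n)\subset U$, since $\frac12+\frac13<2$. Let $m(t)$ be the mean of $u$ over $|z-c_Q|=t$. The first inequality in (1), with $r_1=\ell_n/3$, $t=\ell_{n+1}$, $t'=\ell_n/4$, gives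
$$m(\ell_{n+1})\le\frac{\log(\ell_n/3\ell_{n+1})}{\log(4/3)}\,m(\ell_n/4)\le\frac{(n+1)\log100}{\log(4/3)}\,h\,M(Q'),$$
because $\ell_n/\ell_{n+1}=10^{2(n+1)}$.

Finally we return from the mean to the maximum. The annulus $\{\ell_{n+1}/2<|z-c_Q|<2\ell_{n+1}\}$ lies in the previous one, so Harnack in it gives $M(Q)\le h'm(\ell_{n+1})$ with $h'$ absolute. This proves (2).

**Step 2. The small circles carry vanishing Cauchy integrals.** Let $M$ be the maximum of $M(Q_0)$ over generation $n_0$. Iterating (2), we get $M(Q)\le C_1^n\,n!\,M$ for every $Q$ of generation $n\ge n_0$. Hence $|f|\le(C_1^n\,n!\,M)^{1/p}$ on $C_Q$, and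
$$\sum_{Q\text{ of gen. }n}\int_{C_Q}|f|\,|dz|\le2^n\cdot2\pi\ell_n\,(C_1^n\,n!\,M)^{1/p}\to0\qquad(n\to\infty).\tag{3}$$
Indeed, the logarithm of the middle expression is at most
$$n\log2+\log2\pi-n(n+1)\log10+\tfrac1p(n\log C_1+n\log n+\log M),$$
and $-n^2\log10$ dominates, whatever $p$ is.

**Step 3. Cauchy's formula.** This step turns (3) into an extension. Let $Q_0$ have generation $n_0$ and let $z\in D_{Q_0}\setminus E^*$. For large $n$ consider the closed discs $\overline{D}_Q$ with $Q\subset Q_0$ of generation $n$.

- They are disjoint, since distinct intervals of generation $n$ have distance at least $98\,\ell_n>2\ell_n$.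
- They lie in $D_{Q_0}$, since $|c_Q-c_{Q_0}|\le\ell_{n_0}/2$ and $\ell_n<\ell_{n_0}/2$.
- Their points are within $\frac32\ell_n$ of $E^*$, so for large $n$ they have distance at least $\frac12\operatorname{dist}(z,E^*)$ from $z$.
- Their union contains $E^*\cap\overline{D}_{Q_0}=E^*\cap Q_0$, by Lemma 4(a).

So $f$ is analytic in a neighbourhood of $\overline{D}_{Q_0}\setminus\bigcup_QD_Q$, and
$$f(z)=\frac1{2\pi i}\int_{C_{Q_0}}\frac{f(\zeta)}{\zeta-z}\,d\zeta-\sum_{Q\subset Q_0}\frac1{2\pi i}\int_{C_Q}\frac{f(\zeta)}{\zeta-z}\,d\zeta .$$
The last sum is at most $\frac1{\pi\operatorname{dist}(z,E^*)}$ times the left side of (3), so it tends to $0$ as $n\to\infty$. The other terms do not depend on $n$. Thus on $D_{Q_0}\setminus E^*$ the function $f$ equals a Cauchy integral over $C_{Q_0}$, and this is analytic in all of $D_{Q_0}$. The discs $D_{Q_0}$ are disjoint and cover $E^*$, so $f$ extends to $U$. $\square$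

**Definition.** A *conformal copy* of $E^*$ is a set $\varphi(E^*)$, where $\varphi$ is biholomorphic from an open set $W\supset E^*$ onto an open set $\varphi(W)$.

Lemma 5 holds for conformal copies as well. Given $f$ and $u$ on $U'\setminus\varphi(E^*)$, apply the lemma to $f\circ\varphi$ and $u\circ\varphi$ on $\varphi^{-1}(U'\cap\varphi(W))\setminus E^*$, and transport the extension back; harmonicity is preserved. Since $\varphi$ is Lipschitz on finitely many small discs covering $E^*$, conformal copies also have dimension $0$ and length $0$.

## Rings of Cantor sets and harmonic functions of prescribed growth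

Now we place copies of $E^*$ in the $\zeta$-plane so that the complement carries a harmonic function with growth at least $\Phi(|\zeta|)$. Put
$$P(z)=\int\log|1-z/w|\,d\mu(w),$$
a harmonic function on $\mathbb C\setminus E^*$. It has three properties, which all use $E^*\subset[1,2]$:
$$P\ge-c\ \text{ on }\mathbb C,\qquad |P(z)|\le2|z|\ \text{ for }|z|\le\tfrac12,\qquad P(z)\ge\log\frac{|z|}4\ \text{ for }|z|\ge4,\tag{4}$$
where $c=c_0+\log2$. The first holds since $P(z)=\int\log|z-w|\,d\mu(w)-\int\log w\,d\mu(w)\ge-c_0-\log2$ by Lemma 4(b). For the second let $x=z/w$, $|x|\le\frac12$; then $\big|\log|1-x|\big|\le-\log(1-|x|)\le|x|+|x|^2\le2|x|\le2|z|$. The third holds since $|1-z/w|\ge|z|/2-1\ge|z|/4$.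

The obvious attempt is to put a copy $2^nE^*$ at each scale and to form $\sum m_nP(\zeta/2^n)$ with large coefficients $m_n$. It breaks down at the lower bound: the estimates $P\ge-c$ add up to $-c\sum m_n$, which is useless when $m_n\to\infty$. The remedy is to replace one copy at scale $2^n$ by a ring of $N_n$ copies, through the power map $\zeta\mapsto(\zeta/2^n)^{N_n}$. Dividing by $N_n$ keeps the logarithmic growth outside the ring and divides the lower bound by $N_n$.

**Construction.** For $n\ge0$ let $m_n=2(\Phi(2^{n+2})+1)/\log2$, and choose an integer $N_n\ge4$ with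
$$\frac{m_n(1+c)}{N_n}\le2^{-n-2}.\tag{5}$$
Define
$$E_n=\{\zeta:(\zeta/2^n)^{N_n}\in E^*\},\qquad F=\bigcup_{n\ge0}E_n,\qquad L_n(\zeta)=\frac1{N_n}P\big((\zeta/2^n)^{N_n}\big).$$

**Geometry of $F$.** If $\zeta\in E_n$, then $1\le|\zeta/2^n|^{N_n}\le2$, so
$$E_n\subset\{2^n\le|\zeta|\le2^{n+1/4}\}.\tag{6}$$
Hence the compact sets $E_n$ are pairwise disjoint and locally finite, $F$ is closed in $\mathbb C$, and $F\subset\{|\zeta|\ge1\}$. The sectors $\{|\arg\zeta-2\pi i'/N_n|<\pi/N_n\}$, $i'=0,\dots,N_n-1$, are each mapped biholomorphically onto $\mathbb C\setminus(-\infty,0]\supset E^*$ by $\zeta\mapsto(\zeta/2^n)^{N_n}$. On their boundary rays the image is a real number $\le0$, so $E_n$ misses these rays. Thus $E_n$ is a union of $N_n$ disjoint pieces, one in each sector, and each piece is a conformal copy of $E^*$. By (6), the part of the sector in $2^{n-1/2}<|\zeta|<2^{n+1/2}$ is a neighbourhood of the piece that meets no other piece of $F$. All pieces have dimension $0$ and length $0$.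

**Bounds for $L_n$.** The function $L_n$ is harmonic off $E_n$, and by (4):

- $L_n\ge-c/N_n$ everywhere;
- for $|\zeta|\ge2^{n+1}$ we have $|\zeta/2^n|^{N_n}\ge2^{N_n}\ge4$, so $L_n\ge\frac1{N_n}(N_n\log2-\log4)\ge\frac12\log2$, because $N_n\ge4$;
- for $|\zeta|\le2^{n-1}$ we have $|\zeta/2^n|^{N_n}\le2^{-N_n}\le\frac12$, so $|L_n|\le2\cdot2^{-N_n}/N_n\le1/N_n$.

**Lemma 6.** The series $V=\sum_{n\ge0}m_nL_n$ converges locally uniformly on $\mathbb C\setminus F$ to a harmonic function. Moreover $V\ge-\frac12$, and
$$V(\zeta)+\Phi(2)+1\ge\Phi(|\zeta|)\qquad\text{on }\mathbb C\setminus F.\tag{7}$$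

*Proof.* On $|\zeta|<2^k$ the terms with $n\ge k+1$ satisfy $|m_nL_n|\le m_n/N_n\le2^{-n-2}$, by the third bound and (5). The other terms are finitely many and harmonic off $F$. This gives convergence and harmonicity. By the first bound and (5), $V\ge-\sum_nm_nc/N_n\ge-\sum_n2^{-n-2}=-\frac12$.

Let $2^{k+1}\le|\zeta|<2^{k+2}$ with $k\ge0$. Use the second bound for $n=k$ and the first for all other $n$:
$$V(\zeta)\ge\tfrac12m_k\log2-\tfrac12=\Phi(2^{k+2})+\tfrac12\ge\Phi(|\zeta|).$$
For $|\zeta|<2$ we have $V+\Phi(2)+1\ge\Phi(2)+\frac12\ge\Phi(|\zeta|)$. $\square$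

## Bounded gaps fail, rapidly growing gaps succeed

It remains to split the rings $E_n$ into two families, $F=F_1\cup F_2$. By Lemma 5, a function $g$ on $\mathbb C\setminus F_j$ with $|g|^p$ majorized extends across every ring. So it is entire, and the only remaining danger is its behaviour at $\infty$.

**Alternating rings do not work.** The natural split puts $E_n$ into $F_1$ for $n$ even and into $F_2$ for $n$ odd. Let $\Phi(t)=e^t$. The function $V_1=\sum_{n\text{ even}}m_nL_n$ is harmonic off $F_1$ and $V_1\ge-\frac12$, by the proof of Lemma 6. For $k$ even, the estimate $L_k\ge\frac12\log2$ is valid for all $|\zeta|\ge2^{k+1}$. So for $2^{k+1}\le|\zeta|<2^{k+3}$ we still have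
$$V_1(\zeta)\ge\Phi(2^{k+2})+\tfrac12\ge\Phi(|\zeta|/2)=e^{|\zeta|/2}.$$
Therefore $|\zeta|^p\le c_p'(V_1+\text{const})$ on $\mathbb C\setminus F_1$, and the function $\zeta=1/z$ already shows that $K_1$ alone is not removable. The same computation works for odd $n$, and for any split in which the gaps span at most $L$ consecutive scales, with $e^{|\zeta|/2^L}$ in place of $e^{|\zeta|/2}$. The gaps in each family must be unboundedly long.

**Why long gaps work.** In a gap $\{a<|\zeta|<b\}$ of $F_j$ a positive harmonic function on $\mathbb C\setminus F_j$ grows in the mean at most linearly in $\log|\zeta|$, by (1). What happened inside the radius $2a$ is controlled by Harnack's inequality, with a constant that depends only on the rings of $F_j$ chosen so far. The constant is out of our control, but it is fixed *before* we choose $b$. So we choose $b$ with $\log_2b$ larger than this constant. In the middle of the gap, at radius about $\sqrt{ab}$, the function is then bounded by a multiple of $(\log b)^2$. A nonconstant entire function cannot be that small on such circles. On the union the gaps are filled with rings of the other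 family, and the bound disappears.

**Construction of the splitting.** Let $n_0=0<n_1<n_2<\dots$ be integers to be chosen inductively, put $a_k=2^{n_k}$, and call $\{n:n_k\le n<n_{k+1}\}$ *block $k$*. Set
$$F_1=\bigcup_{k\text{ even}}\ \bigcup_{n_k\le n<n_{k+1}}E_n,\qquad F_2=\bigcup_{k\text{ odd}}\ \bigcup_{n_k\le n<n_{k+1}}E_n.$$
Let $j(k)\in\{1,2\}$ be the index such that block $k$ does *not* belong to $F_{j(k)}$; so $j(k)=2$ for $k$ even and $j(k)=1$ for $k$ odd. Then
$$F_{j(k)}\cap\{a_k\le|\zeta|<a_{k+1}\}=\emptyset.\tag{8}$$
Indeed, by (6) the rings $E_n$ with $n\le n_k-1$ lie in $|\zeta|\le2^{n_k-3/4}<a_k$, and those with $n\ge n_{k+1}$ lie in $|\zeta|\ge a_{k+1}$.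

Suppose that $n_0,\dots,n_k$ are chosen, and let $j=j(k)$. Whatever the later choices are, $F_j^{(k)}:=F_j\cap\{|\zeta|\le a_k\}$ is already determined: it is the union of those $E_n$ with $n<n_k$ that are assigned to $F_j$. (For $k=0$ it is empty.) It is compact, of length zero, and contained in $\{1\le|\zeta|<a_k\}$. By Lemma 3, $W_k:=D(0,4a_k)\setminus F_j^{(k)}$ is a domain. It contains $0$ and the circle $|\zeta|=2a_k$. By Harnack there is $C_k$ with
$$\max_{|\zeta|=2a_k}u\le C_k\,u(0)\qquad\text{for all positive harmonic }u\text{ on }W_k.\tag{9}$$
Now choose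
$$n_{k+1}\ge n_k+4\quad\text{with}\quad n_{k+1}\ge C_k.\tag{10}$$
Since $4a_k\le a_{k+1}$, (8) shows that $W_k\subset\mathbb C\setminus F_j$.

**The compact sets.** Put
$$K_j=\{0\}\cup\{1/\zeta:\zeta\in F_j\},\qquad j=1,2.$$
Since $F_j$ is closed and unbounded and $0\notin F_j$, the set $F_j\cup\{\infty\}$ is closed in $S$ and misses $0$. Its image $K_j$ under $\zeta\mapsto1/\zeta$ is therefore a compact subset of $\mathbb C$. As $F_1\cap F_2=\emptyset$, we have $K_1\cap K_2=\{0\}$. Each $K_j$ is a countable union of sets of dimension $0$, so it has dimension $0$, and so does $K_1\cup K_2$. By Lemma 3 with $B=\mathbb C$, the complements in $\mathbb C$ of $K_1$, $K_2$ and $K_1\cup K_2$ are connected. Adding $\infty$, which is an interior point of each complement in $S$, we see that $S\setminus K_1$, $S\setminus K_2$ and $S\setminus(K_1\cup K_2)$ are connected.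

## The union: proof of part 2

The function $u(z)=V(1/z)+\Phi(2)+1$ is harmonic on $S\setminus(K_1\cup K_2)$, since $V$ is harmonic on $\mathbb C\setminus F$ and $F=F_1\cup F_2$. This includes $z=\infty$, which corresponds to $\zeta=0\notin F$. By (7), $u(z)\ge\Phi(1/|z|)$. This is part 2 of Theorem 1. The splitting plays no role here.

## Each set alone: proof of part 1

Fix $j$ and $0<p<\infty$, and let $f\in H^p(S\setminus K_j)$. Put $g(\zeta)=f(1/\zeta)$. It is analytic on $\mathbb C\setminus F_j$, and $|g|^p\le u$ there with $u$ harmonic. Adding $1$, we may take $u>0$.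

**Step 1. $g$ is entire.** This step removes the rings. The set $F_j$ is a locally finite union of pieces, each a conformal copy of $E^*$ with a neighbourhood meeting no other piece. By Lemma 5 for conformal copies, $g$ extends analytically across each piece, hence to an entire function.

**Step 2. $u$ is small on the middle circles of the gaps.** This step combines (9), (10) and (1). Consider the infinitely many $k$ with $j(k)=j$, and put $r_k=\sqrt{a_ka_{k+1}}$. By (10), $4a_k\le r_k\le a_{k+1}/4$. Let $m(t)$ be the mean of $u$ over $|\zeta|=t$. By (8), $u$ is positive harmonic in $\{a_k<|\zeta|<a_{k+1}\}$. The second inequality in (1), with $r_0=a_k$, $t=2a_k$, $t'=r_k$, gives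
$$m(r_k)\le\frac{\log(r_k/a_k)}{\log2}\,m(2a_k)=\frac{n_{k+1}-n_k}2\,m(2a_k).$$
Since $W_k\subset\mathbb C\setminus F_j$, (9) applies to $u$ and gives $m(2a_k)\le C_ku(0)$. Hence by (10)
$$m(r_k)\le n_{k+1}C_k\,u(0)\le n_{k+1}^2\,u(0).\tag{11}$$

**Step 3. $g$ is constant.** The annulus $\{r_k/2<|\zeta|<2r_k\}$ lies in $\{a_k<|\zeta|<a_{k+1}\}$. So by Harnack there is an absolute constant $H$ with $\max_{|\zeta|=r_k}u\le H\,m(r_k)$. The circle $|\zeta|=r_k$ misses $F_j$, so $|g|^p\le u$ holds on it, and with (11)
$$\max_{|\zeta|=r_k}|g|\le\big(H\,u(0)\,n_{k+1}^2\big)^{1/p},\qquad r_k=2^{(n_k+n_{k+1})/2}\ge2^{n_{k+1}/2}.$$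
By Cauchy's estimates the $l$-th Taylor coefficient of $g$, $l\ge1$, has modulus at most
$$\big(H\,u(0)\,n_{k+1}^2\big)^{1/p}\,2^{-l\,n_{k+1}/2},$$
which tends to $0$ as $k\to\infty$ through the indices with $j(k)=j$. So all these coefficients vanish, and $g$, hence $f$, is constant.

Conversely, constants belong to $H^p(S\setminus K_j)$. So $H^p(S\setminus K_j)$ consists exactly of the constants and is contained in $A(S)$. Thus $K_j$ is weakly removable with $\Omega=S$, hence removable for $H^p$. This proves part 1 and completes the proof of Theorem 1 and Corollary 2. $\blacksquare$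

## Essential singularities, and the case $p=\infty$

**Any entire function of $1/z$ can occur.** Let $g$ be a nonconstant entire function and apply Theorem 1 with $\Phi(t)=\exp\big(\max_{|\zeta|\le t}|g(\zeta)|\big)$, which is increasing. With $c_p=\sup_{s\ge0}s^pe^{-s}$ we get $|g(1/z)|^p\le c_pe^{|g(1/z)|}\le c_p\Phi(1/|z|)\le c_pu(z)$. So $g(1/z)\in\bigcap_{0<p<\infty}H^p(S\setminus(K_1\cup K_2))$, although $\bigcup_{0<p<\infty}H^p(S\setminus K_j)$ contains only constants for $j=1,2$. Here the pair $K_1,K_2$ depends on $g$. If $g$ is not a polynomial, the singularity at the common point is essential.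

**For bounded functions the phenomenon disappears.** Call a compact set $K\ne S$ removable for $H^\infty$ if for every open $U\supset K$ every bounded analytic function on $U\setminus K$ extends analytically to $U$. Let $K_1,K_2$ be two such sets. We show that every bounded analytic $f$ on $S\setminus(K_1\cup K_2)$ is constant.

*The sets are totally disconnected.* Suppose $K_j$ has a connected component $L$ with more than one point, and let $q\in S\setminus K_j$. Let $O$ be the component of $S\setminus L$ containing $q$. It is simply connected because $L$ is connected, so there is a Riemann map of $O$ onto the unit disc. Extend it by $0$ to the other components of $S\setminus L$. Its restriction to $S\setminus K_j$ is bounded, analytic, and nonconstant near $q$. So it has no analytic extension to $S$, a contradiction. In particular $K_1$ and $K_2$ have empty interior, and so has $K_1\cup K_2$, as a union of two closed sets with empty interior.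

*$f$ extends across $K_1\setminus K_2$.* Let $w\in K_1\setminus K_2$. As $K_1$ is compact and totally disconnected, there is a relatively clopen $K'\subset K_1$ with $w\in K'$ and $K'\cap K_2=\emptyset$. The compact sets $K'$ and $(K_1\setminus K')\cup K_2$ have disjoint open neighbourhoods $U'$ and $V'$. Define $h=f$ on $U'\setminus K'$ and $h=0$ on $V'\setminus K_1$. This is a bounded analytic function on $(U'\cup V')\setminus K_1$, so it extends to $U'\cup V'\supset K_1$. Hence $f$ extends to $U'\ni w$. Because $K_1\cup K_2$ has empty interior, the local extensions agree where they overlap.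

*Conclusion.* By symmetry $f$ also extends across $K_2\setminus K_1$, so it extends to $S\setminus(K_1\cap K_2)$, with the same bound by density. Restricted to $S\setminus K_1$ it is bounded and analytic, so it extends to $S$ and is constant there. Since $S\setminus K_1$ is dense, $f$ is constant. The point where this differs from $H^p$ with $p<\infty$ is the bound: it is one constant for $K_1$, $K_2$ and their union, whereas the harmonic majorant $V(1/z)+\Phi(2)+1$ lives only on the complement of the union.
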